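# SERPT and M-SERPT against Gittins: a ladder distribution above 2, and a sharp bound with a logarithm

## 1. FB when the mean residual life increases

Jobs arrive at a single server in a Poisson process of rate $\lambda$. Their sizes are i.i.d. copies of $S>0$, whose distribution is known and has finite mean, and the load $\rho=\lambda\mathbf E[S]$ is less than $1$. The scheduler never learns a size: it sees only the *age* of each job, the service received so far. Preemption is free. A policy that uses only this information is called nonclairvoyant. We write $T$ for the response time, $N$ for the number of jobs present, and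
$$\bar F(x)=\mathbf P(S>x),\qquad a_{\max}=\sup\{a:\bar F(a)>0\},\qquad \varepsilon=1-\rho,\qquad L=\ln\frac1\varepsilon .$$

A *rank policy* gives a job of age $a$ the rank $r(a)$ and always serves a job of lowest rank, with ties broken FCFS. If $r$ is strictly increasing, then, as usual, the policy is understood as foreground–background (FB): the jobs of least age share the server. Three rank functions matter here. Let
$$R(a)=\mathbf E[S-a\mid S>a]=\frac{\int_a^\infty\bar F(t)\,dt}{\bar F(a)},\qquad \bar R(a)=\max_{0\le b\le a}R(b),\qquad 0\le a<a_{\max}.$$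
$R$ is the *mean residual life*. SERPT has rank $R$, M-SERPT has rank $\bar R$, and the Gittins policy has rank
$$r_{\rm Gittins}(a)=\inf_{b>a}\frac{\mathbf E[\min(S,b)-a\mid S>a]}{\mathbf P(S\le b\mid S>a)} .$$

**Facts we recall.** Time averages exist, by regeneration at busy periods.

1. Little's law: $\mathbf E[N]=\lambda\mathbf E[T]$. So we may compare values of $\mathbf E[N]$ instead of $\mathbf E[T]$.
2. PASTA: an arrival sees the time-average state.
3. Pollaczek–Khinchine: a work-conserving M/G/1 with service times $B$ and $\lambda\mathbf E[B]<1$ has mean workload $\lambda\mathbf E[B^2]/\big(2(1-\lambda\mathbf E[B])\big)$.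
4. A busy period started by work $w$ and fed by arrivals of rate $\lambda$ and sizes $B$ has mean length $w/(1-\lambda\mathbf E[B])$.
5. Gittins minimizes $\mathbf E[T]$ among nonclairvoyant policies.

**Truncated quantities.** Cut every job off at size $x$ and put
$$u(x)=1-\lambda\mathbf E[S\wedge x],\quad V(x)=\frac{\lambda\mathbf E[(S\wedge x)^2]}{2u(x)},\quad Y(x)=x+V(x),\quad \psi(x)=\frac{\lambda\bar F(x)}{u(x)},\quad \sigma(x)=\frac{Y(x)}{u(x)} .$$
By fact 3, $V(x)$ is the mean workload of the M/G/1 with service times $S\wedge x$. Since $\mathbf E[S\wedge x]=\int_0^x\bar F$ and $\mathbf E[(S\wedge x)^2]=2\int_0^xt\bar F(t)\,dt$, we have $u'=-\lambda\bar F=-u\psi$ and $(uV)'=\lambda x\bar F$ almost everywhere. Hence $V'=(\lambda x\bar F+\lambda\bar FV)/u$, and it follows that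
$$V'=Y\psi,\qquad Y'=1+Y\psi,\qquad (uY)'=u,\qquad \lambda\bar F\sigma'=\psi(1+2Y\psi),\qquad (uV)'=\lambda x\bar F. \tag{1}$$
The fourth identity is $\sigma'=Y'/u+Y\psi/u=(1+2Y\psi)/u$. Note $u(0)=1$, $u(a_{\max})=\varepsilon$, and
$$\lambda\bar F(t)R(t)=\lambda\int_t^\infty\bar F=u(t)-\varepsilon. \tag{2}$$

**Step 1: response times under FB.** A job $J$ of size $x$ is never preceded by a job of age $\ge x$. When $J$ is served just before it finishes, its age is the least age present and is close to $x$, so every other job then has no service left to receive below age $x$. So $J$ leaves exactly when the $x$-truncated work it found, its own $x$, and the $x$-truncated work of later arrivals are done. This is a busy period. Work below age $x$ has priority over the rest, so the work found has mean $V(x)$ by facts 2 and 3, and by fact 4 the mean response time is $(V(x)+x)/u(x)=\sigma(x)$. Since $\sigma(0)=0$ and $\sigma$ is absolutely continuous, Tonelli gives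
$$\mathbf E[N_{FB}]=\lambda\mathbf E[\sigma(S)]=\int_0^{a_{\max}}\lambda\bar F\,\sigma'\,dx=\int_0^{a_{\max}}\psi(1+2Y\psi)\,dx. \tag{3}$$

**Step 2: a lower bound for every nonclairvoyant policy.** This step uses no monotonicity, so we do it in general. First, two properties of $R$. It is right-continuous, and it jumps only upward (where $\bar F$ jumps down), so $R(a-)\le R(a)$. Therefore the maximum in $\bar R(a)$ is attained: along a sequence approaching the supremum from the right, $R$ converges to its value; from the left, it converges to $R(b-)\le R(b)$. And $\bar R$ is right-continuous, since $\bar R(a+\delta)=\max\big(\bar R(a),\sup_{(a,a+\delta]}R\big)\to\max(\bar R(a),R(a))=\bar R(a)$.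

**Lemma A.** Every nonclairvoyant policy, in particular Gittins, satisfies
$$\mathbf E[N]\ge LB:=\int_0^{a_{\max}}\frac{V'(t)}{\bar R(t)}\,dt .$$

*Proof.* Let $W_a=\sum_i(S_i\wedge a-\text{age}_i)^+$, summed over the jobs present. It jumps by $S\wedge a$ at arrivals and decreases at rate at most $1$. So it is pathwise at least the workload of an M/G/1 with sizes $S\wedge a$, and $\mathbf E[W_a]\ge V(a)$. Since the policy is nonclairvoyant, its decisions depend on the sizes only through the completions seen so far. Given this history, a job present with age $b$ has residual size distributed as $S-b$ given $S>b$. Hence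
$$\mathbf E[W_a]=\mathbf E\sum_i\chi_a(\text{age}_i),\qquad \chi_a(b)=\frac1{\bar F(b)}\int_b^{a\vee b}\bar F(t)\,dt .$$
We now average over $a$ with weights chosen so that each job counts at most once. The function $w=1/\bar R$ is nonincreasing and right-continuous, so $w(t)=\nu((t,a_{\max}))+w_\infty$ for a measure $\nu\ge0$ and $w_\infty=\lim_{t\to a_{\max}}w(t)$. By Tonelli,
$$\int\nu(da)\,\chi_a(b)+w_\infty\chi_{a_{\max}}(b)=\frac1{\bar F(b)}\int_b^{a_{\max}}\bar F(t)w(t)\,dt\le w(b)R(b)\le1 .$$
Sum over the jobs present and take expectations. Since $W_{a_{\max}}\ge W_a$ for all $a$,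
$$\mathbf E[N]\ge\int\nu(da)V(a)+w_\infty\sup_aV(a)=\int_0^{a_{\max}}V'(t)w(t)\,dt .\qquad\square$$

*Example.* Let $S$ be exponential with mean $1$. Then $R\equiv\bar R\equiv1$ and $LB=V(\infty)=\lambda\cdot2/(2(1-\lambda))=\rho/(1-\rho)$, which is exactly $\mathbf E[N]$ for the M/M/1 queue. So Lemma A can be an equality.

**Proposition B (the easy case).** If $R$ is strictly increasing, then SERPT and M-SERPT are both FB, and
$$\mathbf E[N_{FB}]\le2\,LB+\ln\frac1{1-\rho}\le2\,\mathbf E[N_{\rm Gittins}]+\ln\frac1{1-\rho}.$$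

*Proof.* Here $\bar R=R$. By (2), $\psi=(1-\varepsilon/u)/R\le1/R$. By (1), $\psi(1+2Y\psi)=\psi+2V'\psi\le\psi+2V'/R$. Integrate this in (3). Since $\psi=-u'/u$, we have $\int\psi=\ln(u(0)/u(a_{\max}))=\ln\frac1\varepsilon$. Lemma A gives the second inequality. $\square$

Two things must be asked before we go on. The proof lost a term $\ln\frac1{1-\rho}$: is it an artifact, or can it be felt? And if $R$ is not increasing, M-SERPT is no longer FB, and the pointwise inequality $\psi\le1/\bar R$, on which everything rested, can be false. For instance, take $S\equiv1$. Then $R(a)=1-a$ and $\bar R\equiv1$, while $\psi(t)=\lambda/(1-\lambda t)$ is close to $\lambda/(1-\lambda)$ for $t$ near $1$, much larger than $1/\bar R=1$ when $\lambda$ is near $1$.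

## 2. The conjectured constant 2 and the two theorems

A policy $\pi$ is a *$c$-approximation* for mean response time if $\mathbf E[T_\pi]\le c\,\mathbf E[T_{\rm Gittins}]$ for every job size distribution and every load $\rho<1$. The problem comes from "A New Toolbox for Scheduling Theory" (https://ziv.codes/pdf/scully-thesis.pdf). It is known that M-SERPT is a $5$-approximation, and that SERPT and M-SERPT each have ratio at least $2$: take $S$ equal to $1-\delta$, $1$, $\delta^{-1}+1$ with probabilities $1-\delta$, $\delta-\delta^2$, $\delta^2$, and $\delta=(1-\rho)^{2/3}$; then both ratios approach $2$ as $\rho\to1$. The conjecture consists of two claims: M-SERPT is a $2$-approximation, and so is SERPT. Both are false.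

**Theorem 1.** Let
$$c(s)=\frac{2e^s-2-s}{e^s-s-e^{-s}},\qquad c(5/2)>2.069 .$$
For every $s>0$ and $c<c(s)$ there is a distribution $S$ with finite mean and strictly increasing mean residual life, so that SERPT and M-SERPT are the same policy, with
$$\liminf_{\rho\to1}\frac{\mathbf E[T_{\text{M-SERPT}}]}{\mathbf E[T_{\rm Gittins}]}=\liminf_{\rho\to1}\frac{\mathbf E[T_{\rm SERPT}]}{\mathbf E[T_{\rm Gittins}]}\ge c .$$
An explicit $S$ (the ladder of Section 4 with $s=5/2$, $\kappa=\gamma=10^{-3}$) gives a value $>2.03$. So both approximation ratios are at least $2.069$.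

**Theorem 2.** For every $S$ with finite mean and every $\rho<1$,
$$\mathbf E[T_{\text{M-SERPT}}]\le2\,\mathbf E[T_{\rm Gittins}]+\frac1\lambda\ln\frac1{1-\rho}\le3\,\mathbf E[T_{\rm Gittins}].$$
So M-SERPT is a $3$-approximation, which improves $5$. The first inequality is sharp: if $\mathbf E[T_{\text{M-SERPT}}]\le a\,\mathbf E[T_{\rm Gittins}]+\frac b\lambda\ln\frac1{1-\rho}$ holds for all $S,\rho$, then $a\ge2$; and if $a=2$, then $b\ge1$.

**Corollary 3.** If $\sup_a\mathbf E[S-a\mid S>a]<\infty$ (e.g. bounded support), then $\limsup_{\rho\to1}\mathbf E[T_{\text{M-SERPT}}]/\mathbf E[T_{\rm Gittins}]\le2$. If the mean residual life is nondecreasing, then SERPT $=$ M-SERPT, so Theorem 2 applies to SERPT.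

The exact ratio of M-SERPT, which lies in $[2.069,3]$, is not settled here; nor is any upper bound for SERPT when the mean residual life is not monotone.

## 3. Pareto sizes: the logarithm is present, but Gittins is FB

To see whether the logarithm is real, we rewrite the easy case in a better clock. Let $R$ be strictly increasing and normalize $\mathbf E[S]=1$, so $\lambda=\rho$. (Strict increase forces $a_{\max}=\infty$, since $R(a)\le a_{\max}-a$.) Put
$$v(x)=\int_x^\infty\bar F,\qquad \tau=-\ln v(x),\qquad h=\frac1R=\frac{\bar F}{v} .$$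
Then $dv/dx=-\bar F$, so $d\tau/dx=\bar F/v=h$ and $dx=d\tau/h$. The clock $\tau$ runs from $0$ to $\infty$, and $v=e^{-\tau}$. Also
$$u=\varepsilon+\rho v,\qquad p:=\frac\psi h=\frac{\rho v}{\varepsilon+\rho v}\le\min\Big(1,\frac v\varepsilon\Big),\qquad \frac{dY}{d\tau}=\frac1h+pY, \tag{4}$$
the last by (1). So $p$ is close to $1$ until $\tau\approx L$ and then decays. With $\eta=hY$, formula (3) and the definition of $LB$ become
$$\mathbf E[N_{FB}]=\int_0^\infty p(1+2p\eta)\,d\tau,\qquad LB=\int_0^\infty p\eta\,d\tau,\qquad \int_0^\infty p\,d\tau=\int_0^\infty\psi\,dx=L. \tag{5}$$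
If $LB<\infty$, then $\mathbf E[N_{FB}]=L+2LB-2\int p(1-p)\eta\,d\tau$. Moreover $dp/d\tau=-p(1-p)$, so $\int p(1-p)\,d\tau=p(0)\le1$. *If $\eta$ is bounded by a constant that does not depend on $\varepsilon$, then $\mathbf E[N_{FB}]=2LB+L-O(1)$*, and $LB=O(L)$. In that situation the logarithm is present and is comparable to everything else.

**The smooth attempt.** The simplest way to keep $\eta$ bounded is $h=e^{-\kappa\tau}$ with $\kappa>1$, for then $d\eta/d\tau=1+(p-\kappa)\eta\le1-(\kappa-1)\eta$ and $\eta(0)=0$ give $\eta\le1/(\kappa-1)$. Integrating, $x=(e^{\kappa\tau}-1)/\kappa$, so $R(x)=1+\kappa x$ and $\bar F(x)=vh=(1+\kappa x)^{-1-1/\kappa}$, a Pareto law. For it Proposition B is an equality up to $O(1)$.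

This does not refute the conjecture. The hazard rate is $\mu(x)=(1+\kappa)/(1+\kappa x)$, strictly decreasing. For $b>a$,
$$\frac{\mathbf E[\min(S,b)-a\mid S>a]}{\mathbf P(S\le b\mid S>a)}=\frac{\int_a^b\bar F}{\int_a^b\mu\bar F}\ge\frac1{\mu(a)},$$
with equality in the limit $b\downarrow a$. So $r_{\rm Gittins}=1/\mu$ is strictly increasing, Gittins *is* FB, and the ratio is $1$. The attempt stops exactly here: FB is as bad as Proposition B allows relative to $LB$, but for a decreasing hazard rate nobody gets near $LB$. We need $\eta$ bounded, increasing $R$, *and* a policy that comes much closer to $LB$ than FB does.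

## 4. The ladder distribution

The way out is to let $h$ decrease in large jumps instead of smoothly. Between jumps $R=1/h$ is almost constant, and at each jump $\bar F=vh$ drops by a large factor, so almost every job that gets there finishes there. FB, which sees a very slowly increasing $R$, shares the server among jobs that are about to finish. A better policy serves them one after the other to the end of the level.

A rough computation shows what to expect. Take levels of $\tau$-length $s$, with $h$ constant in a level and dropping by a factor so large that $\eta=hY$ restarts near $0$. With $p\approx1$, (4) gives $\eta=e^t-1$ at time $t$ in the level. So per level $LB$ gains $\int_0^s\eta=e^s-1-s$, and FB pays $s+2(e^s-1-s)$. FCFS within levels will turn out to pay only $(e^s-1-s)+(1-e^{-s})$. The ratio exceeds $2$ as soon as $s>2(1-e^{-s})$, for instance at $s=2$. Now we make this exact, with a small slope $\kappa$ that keeps $R$ strictly increasing.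

**Definition (the ladder).** Fix $s>0$, $\kappa\in(0,1)$, $\gamma\in(0,e^{-s})$. For $\tau\ge0$ let
$$h(\tau)=\gamma^{k-1}e^{-\kappa(\tau-s(k-1))},\qquad \tau\in[s(k-1),sk),\quad k=1,2,\dots$$
Relate age and $\tau$ by $x=\int_0^\tau dt/h(t)$, write $h$ also as a function of $x$, put $v=e^{-\tau(x)}$ and define $\bar F(x)=v\,h$.

**It is what we want.** Since $\gamma<e^{-s}<e^{-\kappa s}$, $h$ is strictly decreasing. As $h\le1$, $x$ runs through $[0,\infty)$. $\bar F$ is right-continuous, $\bar F(0)=1$, and $\bar F$ decreases to $0$: it is a survival function. Since $dv/dx=-vh=-\bar F$ off the jump points and $v\to0$, we get $v(x)=\int_x^\infty\bar F$. So the notation agrees with Section 3, and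
$$\mathbf E[S]=v(0)=1,\qquad R(a)=\frac v{\bar F}=\frac1h,$$
strictly increasing. Hence SERPT and M-SERPT are both FB, and (4), (5) hold.

Let $x_k$ be the age at $\tau=sk$, with $x_0=0$. On $[x_{k-1},x_k)$ the mean residual life is $\gamma^{-(k-1)}+\kappa(x-x_{k-1})$, because $dR/dx=h\,dR/d\tau=h\cdot\kappa/h=\kappa$.

*First level with $s=5/2$, $\kappa=\gamma=10^{-3}$.* Here $x_1=(e^{\kappa s}-1)/\kappa\approx2.503$. About $8.2\%$ of jobs survive to just below $x_1$, and of these a fraction $\gamma e^{\kappa s}\approx0.1\%$ continues; the others finish exactly at $x_1$. The few that continue have mean residual life $1000$.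

## 5. FB on the ladder

**Step: bound $\mathbf E[N_{FB}]$ below by counting complete levels.** Fix $A>0$. For $\tau\le L-A$,
$$p=\frac{1-\varepsilon}{(1-\varepsilon)+\varepsilon e^\tau}\ge\frac{1-\varepsilon}{1+\varepsilon e^\tau}\ge\beta:=\frac{1-\varepsilon}{1+e^{-A}} .$$
Inside level $k$ put $t=\tau-s(k-1)$. There $dh/dt=-\kappa h$, so by (4)
$$\eta'=1+(p-\kappa)\eta\ge1+\alpha\eta,\qquad \alpha=\beta-\kappa,\qquad \eta\ge0\text{ at }t=0 .$$
For $A$ large and $\varepsilon$ small, $\alpha>0$. Comparing with the solution that starts at $0$, $\eta\ge(e^{\alpha t}-1)/\alpha$. By (5), a level with $sk\le L-A$ contributes at least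
$$\int_0^s\beta(1+2\beta\eta)\,dt\ge\beta s+\frac{2\beta^2(e^{\alpha s}-1-\alpha s)}{\alpha^2},$$
and there are at least $(L-A)/s-1$ such levels. Divide by $L$, let $\varepsilon\to0$, then $A\to\infty$:
$$\liminf_{\rho\to1}\frac{\mathbf E[N_{FB}]}{L}\ge\frac ms,\qquad m=s+\frac{2(e^{\alpha s}-1-\alpha s)}{\alpha^2},\quad \alpha=1-\kappa . \tag{6}$$

## 6. Response times when the rank is nondecreasing

The competitor, and later M-SERPT itself, has a rank function with flat pieces, on which FCFS rules. We need the response times.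

**Lemma C.** Let the rank $r$ be nondecreasing and right-continuous, with FCFS ties. Let $[y_i,z_i)$ be its countably many maximal flat pieces, with value $r_i$: $y_i=\min\{a:r(a)\ge r_i\}$, $z_i=\inf\{a:r(a)>r_i\}$ (or $a_{\max}$ if there is no such $a$), $y_i<z_i$. A job of size $x$ has mean response time $\theta(x)$, where
$$\theta(x)=\frac{V(z_i)+x}{u(y_i)}\ \text{ if }x\in(y_i,z_i],\qquad \theta(x)=\sigma(x)\ \text{ if }x\notin\bigcup_i(y_i,z_i].$$

(This is an instance of the SOAP formula of Scully, Harchol-Balter and Scheller-Wolf, POMACS 2018. Here is the direct argument.)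

*Proof.* Let $J$ be a tagged job of size $x$.

**Case $x\in(y,z]$ for a flat piece of rank $r$.** While present, $J$ has rank at most $r$, and rank exactly $r$ at ages in $[y,x)$.

- *Jobs of age $>z$* have rank $>r$, so they are not served while $J$ is present. A job of age exactly $z$ may have rank $r$, but it leaves that rank at once when served.
- *Jobs older than $J$ in arrival order* have rank at most $r$ while their age is $<z$. By FCFS they must reach age $z$ or finish before $J$ is served at rank $r$.
- *Later arrivals* have rank $<r$, hence precedence over $J$ at rank $r$, exactly while their age is $<y$. At age $\ge y$ they have rank $\ge r$, and $J$ precedes them. So they are never served beyond age $y$ while $J$ is present.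

So as long as $J$ is present the server works only on the $z$-truncated work that $J$ found, on $J$, and on the $y$-truncated work of later arrivals. When $J$ receives its last service, at rank $r$, the other two kinds are exhausted. Hence $J$ leaves exactly when all this work is done.

**Case $x\notin\bigcup_i(y_i,z_i]$.** For $a<x$, $r$ is not constant on $[a,x)$, otherwise $x$ would lie in some $(y_i,z_i]$. So $r(a)<r(x-)$, and $r(x-)\le r(x)$ if $x<a_{\max}$. Jobs of age $\ge x$ are therefore not served while $J$ is present. When $J$ is served at ages $a_n\uparrow x$, every other job has rank $\ge r(a_n)$, hence age at least $\inf\{a:r(a)\ge r(a_n)\}$. This tends to $x$: for $b<x$ we have $r(b)<r(x-)$, so $r(a_n)>r(b)$ for large $n$. So the same description holds with $y=z=x$.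

**Conclusion of both cases.** Work below age $z$ has priority over work above age $z$. So the $z$-truncated work is the workload of a work-conserving M/G/1 with sizes $S\wedge z$. By PASTA and Pollaczek–Khinchine its mean at arrivals is $V(z)$, independently of $x$. By fact 4, the busy period started by this work plus $x$ and fed by sizes $S\wedge y$ has mean $(V(z)+x)/u(y)$. $\square$

*Example.* For $S\equiv1$, M-SERPT has rank $\bar R\equiv1$, one flat piece $[0,1)$. Lemma C gives $\mathbf E[T]=V(1)+1$ with $V(1)=\lambda/(2(1-\lambda))$, the usual value for FCFS with constant service times.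

## 7. FCFS within the levels of the ladder

**Step: define the competitor and write its cost.** Give rank $k$ to ages in $[x_{k-1},x_k)$, with FCFS ties. This "level" policy is nonclairvoyant, so $\mathbf E[N_{\rm Gittins}]\le\mathbf E[N_{lev}]$. Write $f_k=f(x_k)$ for $f=u,V,Y,v,\bar F$, and
$$h_k=\gamma^{k-1}=h(x_{k-1}),\qquad \Delta_k=x_k-x_{k-1},\qquad h_k\Delta_k=\int_0^se^{\kappa t}dt=\kappa':=\frac{e^{\kappa s}-1}\kappa\ge s .$$
By Lemma C,
$$\mathbf E[N_{lev}]=\sum_k\frac\lambda{u_{k-1}}\Big[(\bar F_{k-1}-\bar F_k)V_k+\mathbf E[S;x_{k-1}<S\le x_k]\Big].$$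
Since $\mathbf E[S;x_{k-1}<S\le x_k]=x_{k-1}\bar F_{k-1}-x_k\bar F_k+\int_{x_{k-1}}^{x_k}\bar F\le x_{k-1}\bar F_{k-1}+\int_{x_{k-1}}^{x_k}\bar F$, and $V_k+x_{k-1}=Y_k-\Delta_k\ge0$, and $\lambda\int_{x_{k-1}}^{x_k}\bar F=u_{k-1}-u_k$,
$$\mathbf E[N_{lev}]\le\sum_k\Big[\frac{\lambda\bar F_{k-1}}{u_{k-1}}(Y_k-\Delta_k)+\frac{u_{k-1}-u_k}{u_{k-1}}\Big]. \tag{7}$$
By (4), $\frac{\lambda\bar F_{k-1}}{u_{k-1}}=h_k\,p(x_{k-1})\le h_k\min(1,v_{k-1}/\varepsilon)$. Also $\frac{u_{k-1}-u_k}{u_{k-1}}=\frac{\rho(v_{k-1}-v_k)}{\varepsilon+\rho v_{k-1}}\le\min(1-e^{-s},v_{k-1}/\varepsilon)$. Let $K'=\lceil L/s\rceil$.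

**Step: levels $k\le K'$ cost at most a constant $g$ each.** By (4) and $p\le1$, over level $k$
$$Y_k\le e^sY_{k-1}+\int_0^se^{s-t}\gamma^{-(k-1)}e^{\kappa t}\,dt .$$
Multiply by $h_k=\gamma h_{k-1}$ (for $k=1$ use $Y_0=0$). So $a_k=h_kY_k$ satisfies
$$a_k\le\gamma e^sa_{k-1}+J,\qquad a_0=0,\qquad J=\int_0^se^{s-t+\kappa t}\,dt=\frac{e^s-e^{\kappa s}}{1-\kappa},$$
hence $a_k\le J/(1-\gamma e^s)$. Since $h_k\Delta_k\ge s$, the level contributes to (7) at most
$$g:=\frac J{1-\gamma e^s}-s+1-e^{-s} .$$
Note $J\ge s$, so $g>0$.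

**Step: levels $k>K'$ cost $O(1)$ in total.** Now $v_{k-1}=e^{-s(k-1)}\le e^{-sK'}\le\varepsilon$, and the level contributes at most $\frac{v_{k-1}}\varepsilon(h_kY_k+1)$. By (1), $Y_k=\frac1{u_k}\int_0^{x_k}u$ with $u=\varepsilon+\rho v$ and $u_k\ge\varepsilon$, so
$$Y_k\le x_k+\frac1\varepsilon\int_0^{x_k}v\,dx .$$
First, $h_kx_k=\sum_{j\le k}h_k\Delta_j=\kappa'\sum_{j\le k}\gamma^{k-j}\le\kappa'/(1-\gamma)$. Next,
$$\int_{x_{j-1}}^{x_j}v\,dx=\int_{s(j-1)}^{sj}e^{-\tau}\frac{d\tau}h=\gamma^{-(j-1)}e^{-s(j-1)}\int_0^se^{-t+\kappa t}\,dt\le\gamma^{-(j-1)}e^{\kappa s}e^{-s(j-1)},$$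
so
$$h_k\int_0^{x_k}v\,dx\le e^{\kappa s}e^{-s(k-1)}\sum_{j\le k}(\gamma e^s)^{k-j}\le\frac{e^{\kappa s}v_{k-1}}{1-\gamma e^s} . \tag{8}$$
As $v_{k-1}\le\varepsilon$, we get $h_kY_k\le C:=\frac{\kappa'}{1-\gamma}+\frac{e^{\kappa s}}{1-\gamma e^s}$, independent of $\varepsilon$ and $k$. These levels contribute at most $(C+1)\sum_{k>K'}e^{-s(k-1)}/\varepsilon\le(C+1)/(1-e^{-s})$.

Therefore $\mathbf E[N_{\rm Gittins}]\le\mathbf E[N_{lev}]\le K'g+O(1)$, that is,
$$\limsup_{\rho\to1}\frac{\mathbf E[N_{\rm Gittins}]}L\le\frac gs . \tag{9}$$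

## 8. The ratio on the ladder exceeds 2

**Proof of Theorem 1.** By (6), (9) and Little's law, the liminf of the ratio is at least $m/g$. As $\kappa,\gamma\to0$,
$$m\to s+2(e^s-1-s)=2e^s-2-s,\qquad J\to e^s-1,\qquad g\to e^s-s-e^{-s},$$
so $m/g\to c(s)$. For $c<c(s)$, choose $\kappa,\gamma$ small enough. At $s=5/2$: $e^{5/2}\approx12.1825$ and $e^{-5/2}\approx0.0821$, so the numerator is about $19.8650$, the denominator about $9.6004$. Since $2.069\cdot9.6005<19.8635$, $c(5/2)>2.069$.

For $s=5/2$, $\kappa=\gamma=10^{-3}$: $J\approx11.179991/0.999\approx11.191$. Dividing by $1-\gamma e^s\approx0.98782$ gives $11.329$, so $g\approx9.747$. Also $e^{\alpha s}=e^{2.4975}\approx12.1521$, so $m\approx2.5+2\cdot8.6546/0.998001\approx19.844$. Hence $m/g\approx2.036>2.03$. $\blacksquare$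

So for this one fixed $S$ and all $\rho$ close enough to $1$, $\mathbf E[T_{\text{M-SERPT}}]>2\mathbf E[T_{\rm Gittins}]$ and $\mathbf E[T_{\rm SERPT}]>2\mathbf E[T_{\rm Gittins}]$. Both claims of the conjecture are disproved.

**Remark (finite moments).** The ladder has infinite variance: $\mathbf E[S^2]=2\int x\bar F\,dx=2\int v\,dx$, and the part of the last integral over level $j$ is a positive constant times $(\gamma e^s)^{-(j-1)}\ge1$. But infinite variance is inessential for the lower bound on the approximation ratios, if we let $S$ depend on $\rho$. For each $\rho$ replace $h$ by the constant $\gamma^{K'}$ for $\tau\ge sK'$. This gives an exponential tail on $[x_{K'},\infty)$, so all moments are finite, and nothing changes below $x_{K'}$.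

- The mean residual life is nondecreasing, so SERPT $=$ M-SERPT, with one flat piece $[x_{K'},\infty)$. By Lemma C, $\theta=\sigma$ on $[0,x_{K'}]$ and $\theta(x)=(V(\infty)+x)/u(x_{K'})\ge\sigma(x_{K'})$ for $x>x_{K'}$. Hence $\mathbf E[N]\ge\lambda\mathbf E[\sigma(S\wedge x_{K'})]=\int_0^{x_{K'}}\lambda\bar F\,d\sigma$. The levels counted in Section 5 lie below $x_{K'}$, so (6) holds unchanged.
- In the level policy all levels $k>K'$ become one level. As in (7), it contributes at most $\frac{v_{K'}}\varepsilon\big(\gamma^{K'}(V(\infty)+x_{K'})+1\big)$. Here $\gamma^{K'}x_{K'}=\kappa'\sum_{j\le K'}\gamma^{K'+1-j}\le\kappa'\gamma/(1-\gamma)$, and $V(\infty)=\frac\lambda\varepsilon\int x\bar F\,dx\le\frac1\varepsilon\int_0^\infty v\,dx$. The tail contributes $\gamma^{-K'}e^{-sK'}$ to $\int v\,dx$, no more than the bound used for a level $j=K'+1$. So, as in (8) with $k=K'+1$, $\gamma^{K'}\int_0^\infty v\,dx\le e^{\kappa s}v_{K'}/(1-\gamma e^s)$. Since $v_{K'}\le\varepsilon$, the contribution is $O(1)$, and (9) holds.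

## 9. The upper bound through the flat pieces of $\bar R$

We return to general $S$. M-SERPT has the nondecreasing, right-continuous rank $\bar R$. Let $[y_i,z_i)$ be its flat pieces, let $\theta$ be as in Lemma C, and write $u_y=u(y)$, and so on.

**Lemma D.** $\mathbf E[N_{\text{M-SERPT}}]\le2\,LB+\ln\frac1{1-\rho}$.

Where does the easy proof stop? On a flat piece with value $R$ we have $R(t)\le R$, so (2) yields $\lambda\bar F(t)R\ge u_t-\varepsilon$: the inequality $\psi\le1/\bar R$ is *reversed* up to the factor $1-\varepsilon/u$. What saves us is that M-SERPT behaves like FB only outside the pieces, and that at the two *ends* of a piece we have information in the right direction. So we express the cost of a piece through its ends. An error integral over the inside remains, and there the reversed inequality is just what we need: it bounds $1/R$ from above by $\lambda\bar F(t)/(u_t-\varepsilon)$.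

*Proof.* If $V(z_i)=\infty$ for some $i$, then $z_i=a_{\max}=\infty$, and $LB\ge\int_{y_i}^\infty V'/R=\infty$ because $\bar R$ is a constant $R$ there. So assume all $V(z_i)$ are finite.

**Step 1: split the cost into a part off the pieces and one term per piece.** Let $D=[0,a_{\max})\setminus\bigcup_i[y_i,z_i)$. For a piece $[y,z)$ with $z<a_{\max}$ put
$$C=\lambda\Big(\mathbf E[\theta(S);y<S\le z]-\bar F(y)\sigma(y)+\bar F(z)\sigma(z)\Big), \tag{10}$$
and for a piece with $z=a_{\max}$ put $C=\lambda\big(\mathbf E[\theta(S);S>y]-\bar F(y)\sigma(y)\big)$. We claim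
$$\mathbf E[N_{\text{M-SERPT}}]=\int_D\lambda\bar F\,\sigma'\,dx+\sum_iC_i\ \text{ if there is a piece with }z_i=a_{\max},\qquad\text{and}\ \le\text{ otherwise.} \tag{11}$$

Call $b\in[0,a_{\max})$ admissible if it lies in no open interval $(y_i,z_i)$. The pieces that meet $[0,b)$ then have $z_i\le b$. On $(y_i,z_i]$, $\theta(x)\le(V(z_i)+z_i)/u(z_i)=\sigma(z_i)$, and $\sigma$ is increasing. So $0\le\theta,\sigma\le\sigma(b)$ on $[0,b]$, and $\theta=\sigma$ off the disjoint sets $(y_i,z_i]$. Everything below converges absolutely: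
$$\mathbf E[\theta(S);S\le b]+\bar F(b)\sigma(b)=\mathbf E[\sigma(S\wedge b)]+\sum_{z_i\le b}\mathbf E[\theta(S)-\sigma(S);y_i<S\le z_i] .$$
Now $\mathbf E[\sigma(S\wedge b)]=\int_0^b\bar F\sigma'$, which is the integral over $D\cap[0,b)$ plus the integrals over the pieces. For one piece,
$$\int_y^z\bar F\sigma'=\mathbf E[\sigma(S\wedge z)-\sigma(S\wedge y)]=\mathbf E[\sigma(S);y<S\le z]+\bar F(z)\sigma(z)-\bar F(y)\sigma(y) .$$
Hence, for admissible $b$,
$$\lambda\big(\mathbf E[\theta(S);S\le b]+\bar F(b)\sigma(b)\big)=\int_{D\cap[0,b)}\lambda\bar F\,\sigma'\,dx+\sum_{z_i\le b}C_i . \tag{12}$$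
If there is a last piece $[y,a_{\max})$, take $b=y$ and add $\lambda\mathbf E[\theta(S);S>y]-\lambda\bar F(y)\sigma(y)$: this is (11) with equality, since $\mathbf E[N]=\lambda\mathbf E[\theta(S)]$. If there is none, then $a_{\max}=\infty$: for finite $a_{\max}$ we have $R(t)\le a_{\max}-t\le\mathbf E[S]\le\bar R$ for $t\ge a_{\max}-\mathbf E[S]$, so $\bar R$ would be constant from $a_{\max}-\mathbf E[S]$ on. There are admissible $b\to\infty$: any $b$ is admissible or lies in some $(y_i,z_i)$, and then $z_i$ is admissible. The terms in (12) are nonnegative (for $C_i$ see (13) below). Drop $\bar F(b)\sigma(b)$ and let $b\to\infty$ by monotone convergence to get (11).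

**Step 2: the terms of $C$.** For $z<a_{\max}$, $\mathbf E[S;y<S\le z]=y\bar F(y)-z\bar F(z)+\int_y^z\bar F$. So by Lemma C
$$\lambda\mathbf E[\theta(S);y<S\le z]=\frac1{u_y}\Big[\lambda\bar F(y)(V_z+y)-\lambda\bar F(z)Y_z+u_y-u_z\Big].$$
Insert this in (10), with $\sigma(y)=(V_y+y)/u_y$ and $\sigma(z)=Y_z/u_z$:
$$C=\lambda\bar F(y)\frac{V_z-V_y}{u_y}+\frac{u_y-u_z}{u_y}+\lambda\bar F(z)\,\frac{Y_z(u_y-u_z)}{u_yu_z} . \tag{13}$$
For $z=a_{\max}$ we have $\mathbf E[S;S>y]=y\bar F(y)+\int_y^{a_{\max}}\bar F$, and the same computation gives (13) without its third term. All terms are nonnegative.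

**Step 3: the integral over $D$, as in the easy case.** On $D$ we have $R=\bar R$. Indeed, if $R(x)<\bar R(x)$, then $\bar R(x)=R(b)$ for some $b<x$, and by right-continuity $R<\bar R(x)$ on some $[x,x+\delta)$. So $\bar R$ is constant on $[b,x+\delta)$ and $x$ lies in a flat piece. Therefore (2) gives $\psi=(1-\varepsilon/u)/\bar R\le1/\bar R$ on $D$, and by (1)
$$\lambda\bar F\sigma'=\psi+2V'\psi\le\psi+\frac{2V'}{\bar R} .$$

**Step 4: what is known on a flat piece $[y,z)$ with value $R$.**

- (a) $R(y)=R$, because $\bar R<R$ before $y$ and $\bar R(y)=R$. So $\lambda\bar F(y)R=u_y-\varepsilon$.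
- (b) $R(t)\le R$ on $[y,z)$, so $\lambda\bar F(t)R\ge u_t-\varepsilon>0$ there.
- (c) If $z<a_{\max}$, then $R(z)\ge R$. Indeed $\bar R(a)>R$ for every $a>z$, so there is $b\in[z,a]$ with $R(b)>R$; let $a\downarrow z$ and use right-continuity. So $\lambda\bar F(z)R\le\lambda\bar F(z)R(z)=u_z-\varepsilon$.

**Step 5: the bound for $C$.** By (a), the first term of (13) is at most $(V_z-V_y)/R$. If $z=a_{\max}$, the second term is at most $\ln(u_y/u_z)$, as $1-1/q\le\ln q$ for $q\geq 1$, and there is no third, so $C\le\frac{V_z-V_y}R+\ln\frac{u_y}{u_z}$.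

Let $z<a_{\max}$. By (c), the third term is at most
$$\Big(1-\frac\varepsilon{u_z}\Big)\frac{Y_z(u_y-u_z)}{R\,u_y} . \tag{14}$$
We compare the fraction with $V_z-V_y$. By (1), $u_zV_z-u_yV_y=\lambda\int_y^zt\bar F\,dt$. So
$$u_y(V_z-V_y)=V_z(u_y-u_z)+\lambda\int_y^zt\bar F\,dt=Y_z(u_y-u_z)-\lambda\int_y^z(z-t)\bar F\,dt=Y_z(u_y-u_z)-\int_y^z(u_y-u_t)\,dt,$$
where we used $u_y-u_z=\lambda\int_y^z\bar F$ in the second equality and Fubini in the third. Thus (14) equals
$$\Big(1-\frac\varepsilon{u_z}\Big)\Big[\frac{V_z-V_y}R+\frac1R\int_y^z\Big(1-\frac{u_t}{u_y}\Big)dt\Big].$$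
Now the reversed inequality helps. By (b), $\frac1R\le\frac{-u_t'}{u_t-\varepsilon}$, and $u_t\ge u_z$ gives $1-\frac\varepsilon{u_z}\le1-\frac\varepsilon{u_t}$. So
$$\Big(1-\frac\varepsilon{u_z}\Big)\frac1R\le\Big(1-\frac\varepsilon{u_t}\Big)\frac{-u_t'}{u_t-\varepsilon}=\frac{-u_t'}{u_t} .$$
The third term is therefore at most
$$\frac{V_z-V_y}R+\int_y^z\Big(1-\frac{u_t}{u_y}\Big)\frac{-u_t'}{u_t}\,dt=\frac{V_z-V_y}R+\ln\frac{u_y}{u_z}-\frac{u_y-u_z}{u_y},$$
and its last part cancels the second term of (13). In all cases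
$$C\le\frac{2(V_z-V_y)}R+\ln\frac{u_y}{u_z}=\int_y^z\Big(\frac{2V'}{\bar R}+\psi\Big)dt .$$

**Step 6: add up.** By (11) and Steps 3 and 5, $\mathbf E[N_{\text{M-SERPT}}]\le\int_0^{a_{\max}}\big(\frac{2V'}{\bar R}+\psi\big)dt=2\,LB+\ln\frac1\varepsilon$, since $\psi=-u'/u$ and $u$ goes from $1$ to $\varepsilon$. $\square$

## 10. SRPT pays at least a logarithm

To turn the logarithm into one more $\mathbf E[N_{\rm Gittins}]$ we need a lower bound that $LB$ does not provide. It comes from a policy with full information. SRPT always serves the job of least remaining size. It minimizes the number of jobs present among all schedules, even those that know the sizes (Schrage 1968). If $S$ is atomless with distribution function $F$, put $\tilde\rho_t=\lambda\mathbf E[S;S\le t]$ and $k(t)=1/(1-\tilde\rho_t)$. The Schrage–Miller (1966) formula for the mean response time of a job of size $x$ is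
$$\mathbf E[T_{\rm SRPT}(x)]=\tfrac\lambda2k(x)^2\Big(\int_0^xs^2\,dF(s)+x^2\bar F(x)\Big)+\int_0^xk(t)\,dt .$$

**Lemma E.** $\mathbf E[N_{\rm Gittins}]\ge\mathbf E[N_{\rm SRPT}]\ge\ln\frac1{1-\rho}$.

*Proof.* The first inequality is the optimality of SRPT.

**Atomless $S$: the residence part.** Since $d\tilde\rho_t=\lambda t\,dF(t)$, we have $dk=k^2\lambda t\,dF(t)$. Integrating by parts, $\int_0^Sk\,dt=Sk(S)-\int_0^St\,dk(t)$, so
$$\lambda\mathbf E\int_0^Sk\,dt=\int k\,d\tilde\rho-\lambda\int t\bar F(t)\,dk(t)=\ln\frac1{1-\rho}-\lambda^2\int t^2\bar F(t)k^2(t)\,dF(t) .$$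
Here $\int k\,d\tilde\rho=\int d\tilde\rho/(1-\tilde\rho)=\ln\frac1{1-\rho}$, because $\tilde\rho$ is continuous and rises from $0$ to $\rho$. The subtracted integral is finite, since $t\bar F(t)\le\mathbf E[S]$ and $k\le1/\varepsilon$.

**Atomless $S$: adding the waiting part.** This part is $\frac{\lambda^2}2\int k^2(t)\big[\int_{s<t}s^2dF(s)+t^2\bar F(t)\big]dF(t)$. So
$$\mathbf E[N_{\rm SRPT}]=\ln\tfrac1{1-\rho}+\tfrac{\lambda^2}2\int k^2(t)\Big[\int_{s<t}s^2\,dF(s)-t^2\bar F(t)\Big]dF(t).$$
In the second part write $t^2\bar F(t)=\int_{s>t}t^2\,dF(s)$ and exchange the names of $s$ and $t$: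
$$\mathbf E[N_{\rm SRPT}]=\ln\tfrac1{1-\rho}+\tfrac{\lambda^2}2\iint_{s<t}s^2\big[k^2(t)-k^2(s)\big]\,dF(s)\,dF(t)\ge\ln\tfrac1{1-\rho},$$
because $k$ is nondecreasing.

**General $S$.** Let $S_\eta=S(1-\eta U)\le S$ with $0<\eta<1$ and $U$ uniform on $(0,1)$, independent of $S$. Given $S>0$, $S_\eta$ has a continuous law, so $S_\eta$ is atomless; its load is $\rho(1-\eta/2)$. Any schedule for sizes $S$ can be imitated for sizes $S_\eta$: give each job the same service at the same times, let it leave when it has received $S_\eta$, and idle instead of serving it afterward. Completions are earlier. By optimality of SRPT for the sizes $S_\eta$,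
$$\mathbf E[N_{\rm SRPT}(S)]\ge\mathbf E[N_{\rm SRPT}(S_\eta)]\ge\ln\frac1{1-\rho(1-\eta/2)} .$$
Let $\eta\to0$. $\square$

**Proof of Theorem 2, the two inequalities.** Lemmas D and A give $\mathbf E[N_{\text{M-SERPT}}]\le2\,\mathbf E[N_{\rm Gittins}]+\ln\frac1{1-\rho}$, and Lemma E bounds the right side by $3\,\mathbf E[N_{\rm Gittins}]$. Divide by $\lambda$.

## 11. Sharpness of the constants 2 and 1, and bounded mean residual life

**Proof of Theorem 2, sharpness.** Let the inequality with constants $(a,b)$ hold for all $S$ and $\rho$. It then holds with $(\max(a,0),\max(b,0))$, and the conclusions $a\ge2$ and $b\ge1$ for the latter imply them for the former. So let $a,b\ge0$. Apply the inequality, multiplied by $\lambda$, to the ladder of Section 4, divide by $L$ and let $\rho\to1$. By (6) and (9), $\frac ms\le a\frac gs+b$, that is, $m\le ag+bs$. Letting $\kappa,\gamma\to0$,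
$$2e^s-2-s\le a\,(e^s-s-e^{-s})+bs\qquad\text{for all }s>0 .$$
Dividing by $e^s$ and letting $s\to\infty$ gives $a\ge2$. If $a=2$, the inequality reads $s-2+2e^{-s}\le bs$ for all $s>0$; divide by $s$ and let $s\to\infty$ to get $b\ge1$. $\blacksquare$

**Proof of Corollary 3.** Let $R\le r^*<\infty$; if the support is bounded, $r^*=a_{\max}$ will do. Then $\bar R\le r^*$, and Lemma A gives
$$\mathbf E[N_{\rm Gittins}]\ge\frac1{r^*}\int_0^{a_{\max}}V'\,dt=\frac{\lambda\mathbf E[S^2]}{2(1-\rho)r^*} .$$
For fixed $S$ and $\rho\to1$ this grows at least like a constant times $1/(1-\rho)$, so $\ln\frac1{1-\rho}$ is negligible against it, and the first inequality of Theorem 2 gives $\limsup\le2$. If $R$ is nondecreasing, then $\bar R=R$, the two policies have the same rank, and Theorem 2 applies to SERPT. $\blacksquare$
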